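# Chung's constant on the Sierpiński gasket depends on the starting point

Release a Brownian particle at a point $x$ of the infinite Sierpiński gasket. Along suitable small times $r$ it has wandered unusually little: its largest distance from $x$ up to time $r$ is then about a constant times $(r/\log\log r^{-1})^{\gamma}$. The smallest constant seen infinitely often, as $r\to0$, is a number $C_{22}(x)$. Does it depend on $x$? Among the vertices of the gasket it does not, and a folding argument shows this quickly. We begin there, and then ask what happens at the other points.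

## 1. One constant for all vertices

### 1.1 The gasket and its cells

Let $e_1=(1,0)$ and $e_2=(\frac12,\frac{\sqrt3}2)$. We use often that $|\alpha e_1+\beta e_2|^2=\alpha^2+\alpha\beta+\beta^2$. Put
$$f_1(z)=\tfrac z2,\qquad f_2(z)=\tfrac z2+\tfrac{e_1}2,\qquad f_3(z)=\tfrac z2+\tfrac{e_2}2,\qquad f_w=f_{w_1}\circ\cdots\circ f_{w_l}\quad(w=w_1\dots w_l).$$
The compact gasket $G_0$ with vertices $0,e_1,e_2$ satisfies $G_0=f_1(G_0)\cup f_2(G_0)\cup f_3(G_0)$. Let $\Delta$ be the closed triangle that it spans, let $G=\bigcup_{n\ge0}2^nG_0$, and let $\mu$ be the Hausdorff measure of dimension $d_f=\log3/\log2$ on $G$ with $\mu(G_0)=1$. Put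
$$\gamma=\frac{\log2}{\log5},\qquad d_w=\frac1\gamma,\qquad \rho=\frac{d_w}2=\log_45,\qquad\text{so } 2^{d_w}=4^{\rho}=5 .$$

**Cells.** A *level-$n$ cell* ($n\in\mathbb Z$) is a set $2^kf_w(G_0)$ with $k\ge0$ and $|w|=k+n\ge0$. For example $G_0$ is a level-$0$ cell, $2G_0$ a level-$(-1)$ cell, and $\frac12G_0$, $\frac{e_1}2+\frac12G_0$, $\frac{e_2}2+\frac12G_0$ are the level-$1$ cells in $G_0$. A level-$n$ cell $Q$ is a translate $\psi_Q(G_0)$ with $\psi_Q(z)=2^{-n}z+\text{const}$; it is compact and connected, and $\mu(Q)=3^{-n}$. Its *$i$-child* is $\psi_Q(f_i(G_0))$. The level-$n$ cells cover $G$. Two distinct ones meet at most in one point, a common corner, and their triangular hulls have disjoint interiors. Let $V_n$ be the set of corners of level-$n$ cells and $V_*=\bigcup_nV_n$, the set of *vertices*. A point $q\in V_n\setminus\{0\}$ lies in exactly two level-$n$ cells, and $0$ lies in exactly one.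

*Distances.* A level-$n$ cell that does not contain $q\in V_n$ has distance at least $\frac{\sqrt3}22^{-n}$ from $q$. Indeed $q$ is a point, and the hull of the cell a triangle, of the triangular lattice of mesh $2^{-n}$: the point of the triangle nearest to $q$ is a lattice point, at distance $\ge2^{-n}$, or lies inside an edge, and then the distance is a nonzero multiple of the height $\frac{\sqrt3}22^{-n}$. Two disjoint level-$n$ cells also have distance $\ge\frac{\sqrt3}22^{-n}$, because the distance of two disjoint convex polygons is attained at a corner of one of them. A ball of radius $a\in(2^{-n-1},2^{-n}]$ meets boundedly many level-$n$ cells, so $\mu(B(x,a))\le Ca^{d_f}$. Here and below $B(x,a)$ is the open Euclidean ball, and $c,c',C,\dots$ are positive constants that may change from line to line. Every point has small connected neighborhoods in $G$ (the union of the level-$n$ cells that contain it), so $G$ is locally connected.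

### 1.2 Brownian motion and the constant $C_{22}(x)$

Let $X=\{X(t),t\ge0,\mathbb P^x,x\in G\}$ be Brownian motion on $G$, constructed by Goldstein and Kusuoka and studied by Barlow and Perkins. It is a strong Markov process with continuous paths and with a continuous symmetric transition density $p(t,x,y)$ with respect to $\mu$. We write $X_s$ for $X(s)$, and $\ell(r)=\log\log r^{-1}$, $F(r)=(r/\ell(r))^\gamma$. We take from the paper "Exact Hausdorff Measure of the Graph of Brownian Motion on the Sierpiński Gasket" the following facts. There is a positive finite constant $C_{20}$ such that for every fixed $\tau\ge0$ and every $x\in G$,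
$$C_{20}^{-1}\le\liminf_{r\to0}\ \sup_{t\in[\tau,\tau+r]}\frac{|X(t)-X(\tau)|}{F(r)}\le C_{20}\qquad\mathbb P^x\text{-a.s.},$$
and by the Blumenthal zero-one law there is for every $x$ a deterministic $C_{22}(x)\in[C_{20}^{-1},C_{20}]$ with
$$\liminf_{r\to0}\ \sup_{t\in[0,r]}\frac{|X(t)-X(0)|}{F(r)}=C_{22}(x)\qquad\mathbb P^x\text{-a.s.}\tag{1}$$
The conjecture is that $C_{22}(x)$ is independent of $x\in G$. To be proved or disproved.

We use the following textbook facts about $X$.

**Energy.** For $f:G\to\mathbb R$ let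
$$\mathcal E_n(f,f)=(5/3)^n\sum_S\ \sum_{\{x,y\}}(f(x)-f(y))^2,$$
where $S$ runs over the level-$n$ cells and $\{x,y\}$ over the three pairs of corners of $S$. This is nondecreasing in $n$. As an example, take a level-$0$ cell with corner values $1,0,0$, of energy $2$. The best values at the midpoints are $\frac25,\frac25$ (next to the corner of value $1$) and $\frac15$; the three subcells then contribute $\frac{18}{25}+\frac6{25}+\frac6{25}=\frac65$, and $\frac53\cdot\frac65=2$ again. That is why the factor is $5/3$. Let $\mathcal E=\lim\mathcal E_n$ and $\mathcal F=\{f\in C(G)\cap L^2(\mu):\mathcal E(f,f)<\infty\}$. Then $(\mathcal E,\mathcal F)$ is a regular local Dirichlet form, points have positive capacity, and the Dirichlet form of $X$ on $L^2(\mu)$ is $(\sigma\mathcal E,\mathcal F)$ for some constant $\sigma>0$ (Barlow–Perkins, PTRF 79 (1988); Fukushima–Shima, Potential Anal. 1 (1992); Barlow, *Diffusions on fractals*, LNM 1690). Write $\mathcal E_S$ and $\mathcal E_S^m$ for the parts of $\mathcal E$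 and $\mathcal E_m$ that come from subcells of a cell $S$.

**Hölder bound.** Let $f$ on $V_*\cap S$ have $\mathcal E_S(f,f)<\infty$. Two corners of a level-$j$ subcell of $S$ have values differing by at most $(3/5)^{j/2}\mathcal E_S(f,f)^{1/2}$. Chaining from a point of $V_*\cap S$ to a corner of the level-$m$ subcell that contains it, we sum a geometric series and get a difference $\le C(3/5)^{m/2}\mathcal E_S(f,f)^{1/2}$. Points at distance $<\frac{\sqrt3}22^{-m}$ lie in the same or in touching level-$m$ cells. Hence $|f(x)-f(y)|^2\le C_S\,\mathcal E_S(f,f)\,|x-y|^{\log(5/3)/\log2}$, and $f$ extends continuously to $S$.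

**Heat kernel.** By Theorem 1.5 of Barlow–Perkins, $p(s,x,y)$ is bounded above and below, for all $s>0$, by expressions of the form
$$c\,s^{-d_f/d_w}\exp\!\big(-c'(|x-y|^{d_w}/s)^{1/(d_w-1)}\big).\tag{2}$$
Sum the upper bound over the annuli $2^ka\le|z-y|<2^{k+1}a$, each of measure at most $C(2^ka)^{d_f}$: this gives $\mathbb P^y(|X_s-y|\ge a)\le c\exp(-c'(a^{d_w}/s)^{1/(d_w-1)})$. If $T$ is the first time with $|X_T-x|\ge2a$ and $T\le r$, then $|X_r-x|\ge a$ or $|X_r-X_T|\ge a$. By the strong Markov property $\mathbb P^x(\sup_{s\le r}|X_s-x|\ge2a)\le2\sup_{y,\,s\le r}\mathbb P^y(|X_s-y|\ge a)$, so with new constants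
$$\mathbb P^x\Big(\sup_{s\le r}|X_s-x|\ge a\Big)\le c\exp\!\big(-c'(a^{d_w}/r)^{1/(d_w-1)}\big).\tag{3}$$

**Killed process.** For a nonempty bounded open $U\subset G$ let $\tau_U$ be the exit time, $P^U_sg(y)=\mathbb E^y[g(X_s);s<\tau_U]$, and $\mathcal F_U=\{f\in\mathcal F:f=0\text{ off }U\}$. The process killed on leaving $U$ has Dirichlet form $(\sigma\mathcal E,\mathcal F_U)$; "quasi-everywhere" means "everywhere" here, since points have positive capacity.

### 1.3 Folding at a vertex

**Proposition 1.** $C_{22}(q)=C_{22}(0)$ for every $q\in V_*$.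

*Proof.* Let $q\in V_n\setminus\{0\}$, with its two level-$n$ cells $S,S'$.

**Step 1: the folding map.** We want to compare small balls at $q$ and at $0$. By the symmetry of $G_0$ there are isometries $\iota,\iota'$ of the plane, carrying cells in $2^{-n}G_0$ to cells of the same level, with $S=\iota(2^{-n}G_0)$, $S'=\iota'(2^{-n}G_0)$, $\iota(0)=\iota'(0)=q$. Let $\pi:S\cup S'\to2^{-n}G_0$ be $\iota^{-1}$ on $S$ and $\iota'^{-1}$ on $S'$. It is continuous, and $|\pi(z)|=|z-q|$. Let $0<a\le2^{-n-1}$, $B=G\cap B(q,a)$, $B_0=G\cap B(0,a)$. The other level-$n$ cells have distance $\ge\frac{\sqrt3}22^{-n}>a$ from $q$, and those not containing $0$ have this distance from $0$. So $B\subset S\cup S'$, $B_0\subset2^{-n}G_0$ and $B=\pi^{-1}(B_0)$.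

**Step 2: energies add.** Let $v\in\mathcal F_B$. The function $v\circ\iota$ on $2^{-n}G_0$, extended by $0$, is continuous: the closed sets $2^{-n}G_0$ and $G\setminus B_0$ cover $G$, and $v\circ\iota=0$ on their intersection. So $v\circ\iota$, and likewise $v\circ\iota'$, lies in $\mathcal F_{B_0}$. Conversely, if $u\in\mathcal F_{B_0}$, then $u\circ\pi$, extended by $0$, lies in $\mathcal F_B$. A cell of level $m\ge n$ with a corner in $B$ lies in $S$ or in $S'$. Hence, for $u\in\mathcal F_{B_0}$ and $v\in\mathcal F_B$,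
$$\mathcal E(u\circ\pi,v)=\mathcal E(u,v\circ\iota)+\mathcal E(u,v\circ\iota'),\qquad \int(u\circ\pi)v\,d\mu=\int u\,(v\circ\iota)\,d\mu+\int u\,(v\circ\iota')\,d\mu,\tag{4}$$
the second for all $u\in L^2(B_0)$ as well; also $\mathcal E(v,v)=\mathcal E(v\circ\iota,v\circ\iota)+\mathcal E(v\circ\iota',v\circ\iota')$ and likewise for $\int v^2d\mu$.

**Step 3: the semigroups match almost everywhere.** Let $g$ be bounded on $B_0$, $\alpha>0$, and let $u\in\mathcal F_{B_0}$ be the $\alpha$-resolvent of $g$ for the process killed off $B_0$: $\sigma\mathcal E(u,v_0)+\alpha\int uv_0=\int gv_0$ for all $v_0\in\mathcal F_{B_0}$. Taking $v_0=v\circ\iota$ and $v_0=v\circ\iota'$ and adding, (4) gives $\sigma\mathcal E(u\circ\pi,v)+\alpha\int(u\circ\pi)v=\int(g\circ\pi)v$ for all $v\in\mathcal F_B$. So $u\circ\pi$ is the $\alpha$-resolvent of $g\circ\pi$ for the process killed off $B$. By uniqueness of Laplace transforms, $P^B_s(g\circ\pi)=(P^{B_0}_sg)\circ\pi$ $\mu$-a.e. on $B$, for every $s>0$.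

**Step 4: from almost every point to every point.** We show that $P^B_sg$ is continuous on $B$ for bounded $g$; the same proof applies to $B_0$. For $0<\epsilon<s$,
$$\Big|P^B_sg(y)-\int_Bp(\epsilon,y,z)\,P^B_{s-\epsilon}g(z)\,d\mu(z)\Big|\le\|g\|_\infty\,\mathbb P^y(\tau_B\le\epsilon).$$
The integral is continuous in $y$ by dominated convergence, since $p$ is continuous and $p(\epsilon,\cdot,\cdot)$ is bounded by (2). The right side tends to $0$ as $\epsilon\downarrow0$, uniformly on compact subsets of $B$, by (3). So $P^B_sg$ is a locally uniform limit of continuous functions. Since $\mu$ charges every nonempty open set, the identity of Step 3 holds at every point of $B$.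

**Step 5: equality in law.** Applying the identity successively from the last time backwards, we get for $0<s_1<\dots<s_k$ and bounded $g_j$
$$\mathbb E^q\Big[\prod_jg_j(\pi(X_{s_j}));s_k<\tau_B\Big]=\mathbb E^0\Big[\prod_jg_j(X_{s_j});s_k<\tau_{B_0}\Big].$$
So $\pi(X)$ killed at $\tau_B$ under $\mathbb P^q$ and $X$ killed at $\tau_{B_0}$ under $\mathbb P^0$ have the same finite-dimensional distributions and continuous paths before the killing time, which is positive. The liminf in (1) is a function of the path before the killing time (rational times suffice), and $|\pi(X_s)|=|X_s-q|$. Hence $C_{22}(q)=C_{22}(0)$. $\square$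

### 1.4 Away from the vertices

The proof used that every ball of radius $a\le2^{-n-1}$ at $q\in V_n$ is two copies of the ball at $0$. For another point $x$ this tells us something at radius $a$ only if some $q\in V_n$ with $2^{-n-1}\ge a$ lies much closer to $x$ than $a$. In Section 4 we meet points $x^*$ whose ball $B(x^*,\eta2^{-Nj})$ contains no point of $V_{Nj}$ for any $j$; at these scales folding says nothing. So we need a number that measures how well a ball around $x$, of radius $a$, holds the particle, and we must relate it to $C_{22}(x)$. The outcome is that the conjecture is false.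

**Theorem 1.** There is $x^*\in G$ with $C_{22}(x^*)<C_{22}(0)$.

## 2. Survival rates decide the constant

### 2.1 The scale-free rate $\Lambda(x,a)$

For $U\subset G$ nonempty, bounded and open, put
$$\lambda_1(U)=\sigma\inf\Big\{\mathcal E(f,f)\Big/\int f^2d\mu:\ 0\ne f\in\mathcal F_U\Big\}.$$
If $U\subset U'$ then $\lambda_1(U)\ge\lambda_1(U')$.

*The infimum is attained.* Let $f_k$ be a minimizing sequence with $\int f_k^2=1$ and choose $m$ with $2^mG_0\supset U$, $2^me_1\notin U$. The $f_k$ vanish at $2^me_1$ and are equicontinuous on $2^mG_0$ by the Hölder bound, hence bounded. A subsequence converges uniformly to some $f$ with $f=0$ off $U$ and $\int f^2=1$. For each $n$, $\mathcal E_n(f,f)=\lim\mathcal E_n(f_k,f_k)\le\liminf\mathcal E(f_k,f_k)$ along it, so $f$ is a minimizer. Since $\mathcal E(|f|,|f|)\le\mathcal E(f,f)$, also $h=|f|$ is one. So there is a continuous *first eigenfunction* $h\ge0$, $h\neq0$: $\sigma\mathcal E(h,v)=\lambda_1(U)\int hv\,d\mu$ for all $v\in\mathcal F_U$.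

Let $U(x,a)$ be the connected component of $G\cap B(x,a)$ that contains $x$. It is open, because $G$ is locally connected. By path continuity $\tau_{B(x,a)}=\tau_{U(x,a)}$ $\mathbb P^x$-a.s. Put
$$\Lambda(x,a)=a^{d_w}\lambda_1(U(x,a)).\tag{5}$$

**Scaling.** Let $\psi$ be a similarity of ratio $2^{-k}$. Let $K,K'$ be finite unions of cells (or $K=K'=G$ and $\psi(z)=2^{-k}z$), with $\psi(K)=K'$, such that $\psi$ carries the level-$n$ cells in $K$ onto the level-$(n+k)$ cells in $K'$ for all large $n$. Let $U\subset K$ be bounded and open in $G$, with $\psi(U)$ open in $G$. Then $f\mapsto f\circ\psi^{-1}$, extended by $0$, maps $\mathcal F_U$ onto $\mathcal F_{\psi(U)}$, multiplies $\mathcal E$ by $(5/3)^k$ and $\int f^2d\mu$ by $3^{-k}$. Indeed continuity follows by pasting along the closed sets $K'$ and $G\setminus\psi(U)$. For the energy, a small cell not contained in $K'$ meets $K'$ only in corners, so it cannot have a corner in the open set $\psi(U)\subset K'$; it contributes nothing, and the cells in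 $K'$ contribute $(5/3)^k$ times what their preimages do. Consequently $\lambda_1(\psi(U))=5^k\lambda_1(U)$, and a solution of the eigenvalue equation on $U$ with eigenvalue $\lambda'$ is carried to one on $\psi(U)$ with eigenvalue $5^k\lambda'$. In particular $\Lambda(2x,2a)=\Lambda(x,a)$, and so $\Lambda(0,2a)=\Lambda(0,a)$.

**Heuristics.** If $cF(r)=a$, then $r=(a/c)^{d_w}\ell(r)$, and if moreover $a\asymp2^{-n}$, then $\log r^{-1}=n\log5+O(\log\log n)$, so $\ell(r)=\log n+O(1)$. The probability of staying in $B(x,a)$ up to time $r$ should be about $e^{-\lambda_1(U(x,a))r}\approx n^{-\Lambda(x,a)/c^{d_w}}$. There is one such trial for each scale $n$. By Borel–Cantelli, success occurs infinitely often or not according to whether $\sum_nn^{-\Lambda(x,2^{-n})/c^{d_w}}$ diverges or converges; if $\Lambda(x,\cdot)$ were constant, the threshold would be $C_{22}(x)^{d_w}=\Lambda$. Lemmas 2 and 3 below make the two halves precise. With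
$$\Lambda_0=\inf_{a>0}\Lambda(0,a),\qquad \Lambda_*=\inf\{\Lambda(y,a):y\in G\setminus\{0\},\ 0<a<|y|\},\qquad c_0=\Lambda_0^\gamma,\quad c_*=\Lambda_*^\gamma$$
(both infima are positive by Lemma 1(c)), the full result is the following.

**Theorem 2.** (a) $C_{22}(q)=c_0$ for every vertex $q\in V_*$ (including $0$).
(b) $C_{22}(x)\ge c_*$ for all $x\in G$, with equality for $\mu$-a.e. $x$.
(c) $c_*<c_0$; indeed $\Lambda_0/\Lambda_*>1.01$.
(d) For every $c\in[c_*,c_0]$ there is $x\in G$ with $C_{22}(x)=c$.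

It is not claimed that $c_0=\max C_{22}$.

### 2.2 Eigenvalues and survival

**Lemma 1.** (a) If $x\in U\subset B(x,a)$, $U$ open, $\lambda_1(U)\ge\Theta a^{-d_w}$ with $\Theta>0$, then $\mathbb P^x(\tau_U>s)\le Ce^{-\Theta s/a^{d_w}}$ for all $s\ge0$, with $C$ depending only on an upper bound for $\Theta$.
(b) Let $U$ be bounded and open, $0\le u\in\mathcal F_U$, $u\ne0$, $\sigma\mathcal E(u,v)=\lambda'\int uv\,d\mu$ for all $v\in\mathcal F_U$. Then for $y\in U$, $s\ge0$,
$$u(y)=e^{\lambda's}\,\mathbb E^y[u(X_s);s<\tau_U],\qquad\text{hence}\qquad \mathbb P^y(\tau_U>s)\ge e^{-\lambda's}u(y)/\|u\|_\infty .$$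
If $U$ is connected, then $u>0$ on $U$.
(c) There is $b>0$ with $\lambda_1(U)\ge b\,a^{-d_w}$ for every nonempty open $U\subset B(x,a)$, $x\in G$, $a>0$.

*Proof.* **(a)** Let $s_0=a^{d_w}$. If $s<s_0$, the bound holds with $C=e^\Theta$. Otherwise, the law of $X_{s_0}$ on $\{s_0<\tau_U\}$ has a density $p^U_{s_0}(x,\cdot)\le p(s_0,x,\cdot)$, whose $L^2$-norm is at most $p(2s_0,x,x)^{1/2}$ by symmetry and Chapman–Kolmogorov. By the spectral theorem $P^U_s$ has norm at most $e^{-\lambda_1(U)s}$ on $L^2$. So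
$$\mathbb P^x(\tau_U>s)=\langle p^U_{s_0}(x,\cdot),P^U_{s-s_0}1_U\rangle\le p(2s_0,x,x)^{1/2}e^{-\lambda_1(U)(s-s_0)}\mu(B(x,a))^{1/2}\le Ce^{-\Theta(s-s_0)/a^{d_w}},$$
since $p(2s_0,x,x)\le Ca^{-d_f}$ and $\mu(B(x,a))\le Ca^{d_f}$.

**(b)** The eigenvalue equation gives $P^U_su=e^{-\lambda's}u$ a.e. As the law of $X_\epsilon$ is absolutely continuous, for *every* $y\in U$
$$\mathbb E^y[u(X_{s+\epsilon});s+\epsilon<\tau_U]=e^{-\lambda's}\mathbb E^y[u(X_\epsilon);\epsilon<\tau_U].$$
Let $\epsilon\downarrow0$ and use the continuity of $u$ and of paths and $\tau_U>0$. This gives the identity, and the bound follows.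

Now let $U$ be connected and suppose $u$ vanishes somewhere in $U$. The set $\{u>0\}$ is open, nonempty, and not all of $U$, so there is $y\in U$ with $u(y)=0$ in the closure of $\{u>0\}$. Choose $\delta>0$ with $G\cap B(y,2\delta)\subset U$. By the strong Markov property, for a.e. $y'$,
$$p^U_s(y,y')=p(s,y,y')-\mathbb E^y[p(s-\tau_U,X_{\tau_U},y');\tau_U<s].$$
Let $s^{1/d_w}<\delta$ and $|y'-y|\le s^{1/d_w}$. The first term is $\ge cs^{-d_f/d_w}$. In the second, $|X_{\tau_U}-y'|\ge\delta$, so it is at most $\sup_{0<r\le s}Cr^{-d_f/d_w}\exp(-c'(\delta^{d_w}/r)^{1/(d_w-1)})$, which tends to $0$ as $s\downarrow0$. So for some small $s$, $p^U_s(y,y')>0$ for a.e. $y'\in G\cap B(y,s^{1/d_w})$. This neighborhood of $y$ meets $\{u>0\}$ in a nonempty open set, of positive measure. Hence $\mathbb E^y[u(X_s);s<\tau_U]>0$, while by the identity it equals $e^{-\lambda's}u(y)=0$: a contradiction.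

**(c)** By (2), $\mathbb P^y(\tau_U>s)\le\int_{B(x,a)}p(s,y,\cdot)\,d\mu\le C(a^{d_w}/s)^{d_f/d_w}\le\frac12$ for all $y$, if $s=C'a^{d_w}$ with $C'$ large. Let $h$ be a first eigenfunction and $y$ a maximum point of $h$. By (b), $h(y)\le e^{\lambda_1(U)s}\cdot\frac12h(y)$, so $\lambda_1(U)\ge\log2/(C'a^{d_w})$. $\square$

### 2.3 The two halves of Borel–Cantelli

**Lemma 2 (bound from below).** Let $x\in G$ and let $\Theta_n>0$ be bounded with $\Lambda(x,a)\ge\Theta_n$ for $a\in(2^{-n-1},2^{-n}]$, $n$ large. If $\sum_nn^{-\nu\Theta_n/c^{d_w}}<\infty$ for some $\nu<1$, then $C_{22}(x)\ge c$.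

*Proof.* The purpose of $\nu$ is to pay for discretizing the radius. Choose $M$ with $5^{-1/M}\ge\nu$ and let $a_{n,i}=2^{-n-i/M}$, $0\le i\le M$. Suppose $\sup_{s\le r}|X_s-x|<cF(r)=a$ with $a\in(a_{n,i+1},a_{n,i}]$, $0\le i<M$. Since $F$ is increasing near $0$, $r\ge r':=F^{-1}(a_{n,i+1}/c)=(a_{n,i+1}/c)^{d_w}\ell(r')$, so $\tau_{B(x,a_{n,i})}>r'$. By Lemma 1(a) with $U=U(x,a_{n,i})$ and $(a_{n,i+1}/a_{n,i})^{d_w}=5^{-1/M}$, this has probability at most
$$C\exp\!\big(-\Theta_n5^{-1/M}c^{-d_w}(\log n+O(1))\big)\le C'n^{-\nu\Theta_n/c^{d_w}} .$$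
Sum over $n$ and $i$. By Borel–Cantelli, a.s. $\sup_{s\le r}|X_s-x|\ge cF(r)$ for all small $r$. $\square$

**Lemma 3 (bound from above).** Let $x\in G$, $n_1<n_2<\cdots$ integers, $\theta,\beta,q_0>0$, $0<\eta\le\beta$, such that for all large $i$, all $y\in G\cap B(x,\eta2^{-n_i})$ and all $s\ge0$,
$$\mathbb P^y\big(|X_r-x|\le\beta2^{-n_i}\ \ \forall r\le s\big)\ge q_0\exp(-\theta\beta^{-d_w}5^{n_i}s).$$
If $\sum_in_i^{-\theta/c''^{d_w}}=\infty$ (sum over $n_i\ge1$) for every $c''>c$, then $C_{22}(x)\le c$.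

*Proof.* The trials at different scales are not independent. We thin out the scales so that between two trials the particle has no time to leave the inner ball. Let $c'>c''>c$ and discard finitely many $n_i$.

**Step 1: thinning.** We want a subsequence with gaps of logarithmic size along which the sum with $c'$ still diverges. In each block $I_l=[2^l,2^{l+1})$, $l\ge1$, choose the residue class mod $l$ that maximizes $\sum n_i^{-\theta/c''^{d_w}}$ over the $n_i\in I_l$ in that class; it carries at least $1/l$ of the block sum. Put $\epsilon=\theta c''^{-d_w}-\theta c'^{-d_w}>0$. On $I_l$, $n^{-\theta/c'^{d_w}}\ge2^{l\epsilon}n^{-\theta/c''^{d_w}}$, and $2^{l\epsilon}\ge l$ for large $l$. So keeping only the chosen classes, and only the blocks with $l$ of one suitable parity, we get $m_1<m_2<\cdots$ among the $n_i$ with $\sum_km_k^{-\theta/c'^{d_w}}=\infty$. If $m_k\in I_l$, then $m_{k+1}-m_k\ge l\ge\log_2m_k-1$: within a block the gap is a multiple of $l$, and between different blocks of equal parity it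 exceeds $2^{l+1}$.

**Step 2: the events.** For large $k$ define $r_k$ by $c'F(r_k)=\beta2^{-m_k}$. Then $\theta\beta^{-d_w}5^{m_k}r_k=\theta c'^{-d_w}\ell(r_k)=\theta c'^{-d_w}\log m_k+O(1)$. Let
$$H_k=\Big\{\sup_{s\le r_{k+1}}|X_s-x|<\eta2^{-m_k}\Big\},\qquad A_k=\big\{|X_s-x|\le\beta2^{-m_k}\ \text{ for } r_{k+1}\le s\le r_k\big\}.$$

**Step 3: $H_k$ fails only finitely often.** With $d=m_{k+1}-m_k\ge\log_2m_k-1$ and $m=m_k$ we have $r_{k+1}5^{m}\le C\log(m+d)5^{-d}\le C(\log m+d)5^{-d}\le C'(1+\log m)\,4.5^{-d}\le C''(1+\log m)\,m^{-\log_24.5}\le C'''m^{-2}$, as $\log_24.5>2.1$. By (3), $\mathbb P^x(H_k^c)\le c\exp(-c'''m_k^{2/(d_w-1)})$, which is summable in $k$.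

**Step 4: success infinitely often.** By the Markov property at time $r_{k+1}$ and the hypothesis, $\mathbb P^x(A_k\mid\mathcal F_{r_{k+1}})\ge p_k:=q_1m_k^{-\theta/c'^{d_w}}$ on $H_k\in\mathcal F_{r_{k+1}}$, with a constant $q_1>0$; we may take $q_1$ so small that $p_k\le1$. For $k>m$ the events $A_k,H_k$ belong to $\mathcal F_{r_{m+1}}$. Conditioning successively at $r_{m+1}>r_{m+2}>\cdots>r_{M+1}$,
$$\mathbb P^x\Big(\bigcap_{k=m}^M(A_k^c\cap H_k)\Big)\le\prod_{k=m}^M(1-p_k)\longrightarrow0\quad(M\to\infty).$$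
So a.s. for every $m$ some $k\ge m$ lies outside $A_k^c\cap H_k$; as all but finitely many $H_k$ occur, $A_k\cap H_k$ occurs infinitely often. On it $\sup_{s\le r_k}|X_s-x|\le\beta2^{-m_k}=c'F(r_k)$, because $\eta\le\beta$. Hence $C_{22}(x)\le c'$. Let $c'\downarrow c$. $\square$

In every application the hypothesis comes from Lemma 1(b): we exhibit an open set contained in $\overline B(x,\beta2^{-n_i})$, a nonnegative solution of the eigenvalue equation on it with eigenvalue at most $\theta\beta^{-d_w}5^{n_i}$, and a lower bound for this solution near $x$, uniform in $i$ relative to its maximum.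

### 2.4 The value at the vertices

*Proof of Theorem 2(a).* By Proposition 1 it is enough to treat $q=0$. Lemma 2 with $\Theta_n=\Lambda_0$, any $c<c_0$ and $\nu$ close to $1$ gives $C_{22}(0)\ge c_0$. Conversely let $\epsilon>0$ and choose $a_0$ with $\Lambda(0,a_0)\le\Lambda_0+\epsilon$. Let $h$ be a first eigenfunction of $U(0,a_0)$; it is positive by Lemma 1(b). Choose $\eta\in(0,a_0]$ with $G\cap B(0,\eta)\subset U(0,a_0)$ and $h\ge\frac12h(0)$ there. By scaling, $h(2^j\,\cdot)$ is an eigenfunction on $U(0,2^{-j}a_0)=2^{-j}U(0,a_0)$ with eigenvalue $5^j\lambda_1(U(0,a_0))=5^ja_0^{-d_w}\Lambda(0,a_0)$. So Lemma 3 applies with $n_j=j$, $\beta=a_0$, $\theta=\Lambda(0,a_0)$: the sum $\sum_jj^{-\theta/c''^{d_w}}$ diverges if $c''^{d_w}\ge\theta$. Hence $C_{22}(0)^{d_w}\le\Lambda_0+\epsilon$. $\square$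

To disprove the conjecture we must therefore find a point at which, at infinitely many scales, the particle can be held more cheaply than at $0$, and we must bound $\Lambda(0,a)$ below for all radii in one octave. Both are questions about first eigenvalues of bounded domains. The next section solves them on unions of cells of different sizes.

## 3. Spectral decimation on unions of cells

Let
$$R(z)=z(5-z),\qquad \varphi(z)=\frac{5-\sqrt{25-4z}}2,\qquad g(z)=\frac{6-z}{(2-z)(5-z)} .$$
Here $\varphi$ is the branch of $R^{-1}$ near $0$, so $\varphi(z)=z/(5-\varphi(z))$. The function $g$ is increasing on $[0,2)$, since $g'/g=-\frac1{6-z}+\frac1{2-z}+\frac1{5-z}>0$, and $g(0)=\frac35$. For $z\in(0,6]$ we have $\varphi(z)\le\varphi(6)=2$, so $\varphi(z)\le z/3$, and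
$$L(z)=\lim_{j\to\infty}5^j\varphi^j(z)=z\prod_{j\ge1}\Big(1-\frac{\varphi^j(z)}5\Big)^{-1}$$
exists ($\varphi^j$ is the $j$-th iterate). So $L(z)\ge z$, $L(z)/z$ is increasing, $L$ is strictly increasing, and $L(\varphi(z))=L(z)/5$.

The idea is this. A function on the level-$m$ vertices satisfies the discrete eigenvalue equation at a vertex $x$ of two cells if $(4-z)u(x)$ is the sum of the four neighboring values. Splitting by cells, each cell with corners $x,x',x''$ contributes $(2-\frac z2)u(x)-u(x')-u(x'')$, and the two contributions must cancel. When we subdivide, we choose the new values so that they cancel at the new vertices. At the old vertices we do not ask for cancellation: we record how the contribution changes. It changes by the factor $g$, and so cells of different sizes can be glued.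

**Lemma 4.** Let $z_j>0$ $(j\ge k)$, $z_{j-1}=R(z_j)$ and $z_j<2$ for $j\ge k+1$ (so $z_{j+1}=\varphi(z_j)$ for $j\ge k$). Put $\lambda=\lim5^jz_j\in(0,\infty)$ and $\kappa_k=(5/3)^k\prod_{j>k}\frac53g(z_j)\in(0,\infty)$. Let $S$ be a level-$k$ cell. Given values of $u$ at its corners there is a continuous extension $u$ to $S$ of finite energy such that for all $v\in\mathcal F$
$$\mathcal E_S(u,v)=\tfrac32\lambda\int_Suv\,d\mu+\kappa_k\sum_xv(x)F^S(x),\qquad F^S(x)=\big(2-\tfrac{z_k}2\big)u(x)-u(x')-u(x''),\tag{6}$$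
the sum over the corners $x$ of $S$, with $x',x''$ the other two. If the corner values are $\ge0$, not all $0$, then $u\ge0$ on $S$ and $u>0$ on $(V_*\cap S)\setminus\{\text{corners}\}$.

*Proof.* **Step 1: the extension rule.** This step passes from level $m-1$ to level $m>k$. With $z=z_m$, in a level-$(m-1)$ cell with corner values $u_1,u_2,u_3$ put at the midpoint of the edge $12$
$$f_{12}=\frac{(4-z)(u_1+u_2)+2u_3}{(2-z)(5-z)},$$
and similarly $f_{13},f_{23}$. (For $z=0$ this is the rule $\frac{2u_1+2u_2+u_3}5$ of Section 1.2.) Then: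

(i) $(4-z)f_{12}=u_1+u_2+f_{13}+f_{23}$. Indeed the coefficient of each $u_i$ in $f_{12}+f_{13}+f_{23}$ is $\frac{2(4-z)+2}{(2-z)(5-z)}=\frac2{2-z}$, so (i) is equivalent to $(5-z)f_{12}=u_1+u_2+\frac{2(u_1+u_2+u_3)}{2-z}$, which is the definition of $f_{12}$.

(ii) $(2-\frac z2)u_1-f_{12}-f_{13}=g(z)\big[(2-\frac{R(z)}2)u_1-u_2-u_3\big]$. The coefficients of $u_2$ and $u_3$ on the left are $-\frac{(4-z)+2}{(2-z)(5-z)}=-g(z)$. For $u_1$, the left side has the numerator $(2-\frac z2)(10-7z+z^2)-2(4-z)=12-17z+\frac{11}2z^2-\frac12z^3$ over $(2-z)(5-z)$, and the right side has $(6-z)(2-\frac{5z-z^2}2)$, which is the same polynomial.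

**Step 2: summation by parts.** For a level-$m$ subcell $S'$ let $F_m^{S'}(x)=(2-\frac{z_m}2)u(x)-u(x')-u(x'')$. Since $\sum_{\{x,y\}}(u(x)-u(y))(v(x)-v(y))=\sum_xv(x)\big(2u(x)-u(x')-u(x'')\big)$ in each subcell,
$$\mathcal E^m_S(u,v)=\big(\tfrac53\big)^m\sum_{S'}\sum_{x\in S'}v(x)F_m^{S'}(x)+\big(\tfrac53\big)^m\tfrac{z_m}2\sum_{S'}\sum_{x\in S'}u(x)v(x),$$
$x$ running over the corners of $S'$. A new vertex lies in two subcells of one parent, and by (i) its two contributions to the first double sum cancel. By (ii) the contributions at old vertices are $g(z_m)$ times those of level $m-1$. By induction the first term equals $(\frac53)^k\prod_{j=k+1}^m\frac53g(z_j)\cdot\sum_xv(x)F^S(x)$. The product converges as $m\to\infty$, to a positive number, since $\frac53g(z)=1+O(z)$ near $0$ and $\sum z_j<\infty$.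

**Step 3: the limit.** The coefficients of $f_{12}$ are positive with sum $\frac2{2-z}$. So $|u|\le\max|u_{\rm corner}|\prod_{j>k}\frac2{2-z_j}<\infty$ on $V_*\cap S$. The second term in Step 2 equals
$$5^mz_m\cdot\tfrac32\sum_{S'}3^{-m}\cdot\tfrac13\sum_{x\in S'}u(x)v(x).$$
For $v=u$ both terms are bounded in $m$, so $u$ has finite energy and extends continuously by the Hölder bound. For $v\in\mathcal F$ the last display is now a Riemann sum and tends to $\frac32\lambda\int_Suv\,d\mu$. This proves (6).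

**Step 4: positivity.** A level-$(m-1)$ cell with nonnegative corner values, not all zero, gets positive values at all three midpoints. Each of its children has a midpoint among its corners, so the argument repeats. $\square$

**Domains.** A *domain* is a finite union $E$ of cells, any two meeting at most at common corners, together with a finite set $\partial E$ of corners of these cells such that $E^\circ=E\setminus\partial E$ is open in $G$. The cells may have different levels. For example $G_0\cup(e_2+\frac14G_0)$ with $\partial E=\{0,e_1,\frac54e_2,e_2+\frac14e_1\}$ is a domain: the only cell corner in $E^\circ$ is $e_2$, and $E$ contains a piece of both cells that meet there.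

Let $(z_j)$ be a sequence admissible in Lemma 4 for all cells of $E$. Prescribe nonnegative values at the corners, zero on $\partial E$, extend to each cell by Lemma 4 and by $0$ off $E$. The result $u$ lies in $\mathcal F_{E^\circ}$ (paste along the closed sets $E$ and $G\setminus E^\circ$). Summing (6), for $v\in\mathcal F_{E^\circ}$,
$$\mathcal E(u,v)=\tfrac32\lambda\int uv\,d\mu+\sum_xv(x)\Phi(x),\qquad\Phi(x)=\sum_{S\ni x}\kappa_{k(S)}F^S(x),\tag{7}$$
$x$ running over the corners in $E^\circ$, with $k(S)$ the level of $S$. Note that $\kappa_0/\kappa_j=\prod_{i=1}^jg(z_i)$.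

**Lemma 5.** (a) If $u>0$ at all corners in $E^\circ$, every cell of $E$ has a corner in $E^\circ$, and $\Phi\ge0$ at all corners in $E^\circ$, then $\lambda_1(E^\circ)\ge\frac32\sigma\lambda$.
(b) If $\Phi=0$ at all corners in $E^\circ$, then $\sigma\mathcal E(u,v)=\frac32\sigma\lambda\int uv\,d\mu$ for all $v\in\mathcal F_{E^\circ}$.

*Proof.* (b) is (7). For (a) let $h\ge0$ be a first eigenfunction of $E^\circ$. By (7) with $v=h$, $\lambda_1(E^\circ)\int uh=\sigma\mathcal E(u,h)\ge\frac32\sigma\lambda\int uh$. It remains to see that $\int uh>0$. The function $u\ge0$ is continuous and positive on $V_*\cap E^\circ$ by Lemma 4, and this set is dense in $E^\circ$; $h$ is continuous, nonnegative, not $0$, and vanishes off $E^\circ$. So $uh>0$ on a nonempty open set. $\square$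

**Example 1.** Take $2G_0$ as one level-$(-1)$ cell with $\partial=\{2e_1,2e_2\}$ and $u(0)=1$. Then $\Phi(0)=\kappa_{-1}(2-\frac{z_{-1}}2)$, which is $0$ for $z_{-1}=4$, $z_0=\varphi(4)=1$, $z_1=\varphi(1)=\frac{5-\sqrt{21}}2$. Lemma 5(a) and (b) together give the exact first eigenvalue $\frac32\sigma\cdot5L(\varphi(1))$.

**Example 2.** Take $G_0$ as three level-$1$ cells with $\partial=\{0,e_1,e_2\}$ and $u=1$ at the three midpoints. At each midpoint $\Phi=\kappa_1[(4-z_1)-1-1]$, which is $0$ for $z_1=2$; this is admissible, since only $z_j<2$ for $j\ge2$ is required for level-$1$ cells. So the first eigenvalue of a level-$0$ cell with all three corners absorbing is $\frac32\sigma\cdot5L(2)=\frac32\sigma\cdot25L(\varphi(2))$.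

## 4. A two-cell cage and a point that meets it at every $N$-th scale

**Choosing the cage.** The first cage one would try is a single cell with absorbing corners, as in Example 2, watched from a point deep inside it. The point $m=f_3f_2(0)=\frac14e_1+\frac12e_2$ has
$$|m|^2=|m-e_1|^2=\tfrac7{16},\qquad|m-e_2|^2=\tfrac3{16},$$
so $G_0\subset\overline B(m,\frac{\sqrt7}4)$, and the scale-free rate of this cage is $\frac32\sigma\cdot25L(\varphi(2))(\frac7{16})^\rho=\frac32\sigma\cdot5L(\varphi(2))(\frac74)^\rho$. At the end of Section 5 we check that this number is too large for the lower bounds that we can prove at the vertex. But the ball has room to spare beyond $e_2$. We open the corner $e_2$ and add a quarter-size cell there: a larger domain, hence a smaller eigenvalue, in the same ball.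

**Step 1: the eigenvalue of the cage.** Let
$$D=G_0\cup T,\qquad T=e_2+\tfrac14G_0,\qquad\partial D=\{0,\,e_1,\,e_2+\tfrac{e_1}4,\,e_2+\tfrac{e_2}4\},\qquad u(e_2)=1 .$$
Here $G_0$ has level $0$ and $T$ level $2$. With $z_2=\omega$, $z_1=y=R(\omega)$, $z_0=R(y)$,
$$\Phi(e_2)=\kappa_0\big(2-\tfrac{z_0}2\big)+\kappa_2\big(2-\tfrac\omega2\big)=0\iff g(y)g(\omega)\big(\tfrac{z_0}2-2\big)=2-\tfrac\omega2.\tag{8}$$
At $\omega=\varphi(1)$ we have $y=1$, $z_0=4$, and the left side of (8) is $0$, less than the right side. At $\omega=0.35$: $y=1.6275$, $z_0=5.4887\ldots$, $g(y)=3.480\ldots$, $g(\omega)=0.736\ldots$, and the left side is $1.90\ldots>1.825$, the right side. By continuity there is a root $\omega_*\in(\varphi(1),0.35)$; then $y<1.6275<2$, so Lemma 4 applies, with $\lambda=25L(\omega_*)$. By Lemma 5(b) there is a continuous $0\le u\in\mathcal F_{D^\circ}$, $u\ne0$, that solves the eigenvalue equation on $D^\circ$ with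
$$\lambda'=\tfrac32\sigma\cdot25L(\omega_*)<\tfrac32\sigma\cdot25L(0.35).$$

**Step 2: $u>0$ on $D^\circ$.** By Lemma 1(b) we need that $D^\circ$ is connected. A cell minus a corner $c$ is connected: the two children of it not at $c$ touch, so their union is connected; so is the corresponding union in the child at $c$, and so on; consecutive unions intersect (in the corners other than $c$ of the child at $c$), and all of them together give the cell minus $c$. A cell minus two corners is the union of two children, each minus one corner, and the third child, which touches both. Finally $G_0\setminus\{0,e_1\}$ and $T\setminus\partial D$ share $e_2$.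

**Step 3: the cage fits in the ball.** We have $|m-e_2-\frac{e_2}4|^2=\frac1{16}-\frac3{16}+\frac9{16}=\frac7{16}$ and $|m-e_2-\frac{e_1}4|^2=\frac14$. With the values above and convexity, $D\subset\overline B(m,\frac{\sqrt7}4)$.

**Step 4: a point that sees the cage again and again.** For $N\ge3$ let
$$\psi=f_3f_2f_1^{N-2},\qquad\text{that is}\qquad\psi(z)=m+2^{-N}z,$$
and let $x^*$ be its fixed point. The interior of $\Delta$ consists of the $\alpha e_1+\beta e_2$ with $\alpha,\beta>0$, $\alpha+\beta<1$; so $\psi(\Delta)$, the triangle with corners $m,m+2^{-N}e_1,m+2^{-N}e_2$, lies in $\operatorname{int}\Delta$, as $\frac34+2^{-N}<1$. Hence $x^*\in G_0\cap\operatorname{int}\Delta$ and $|x^*-m|\le2^{-N}$.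

**Step 5: small copies of the cage lie in $G$.** Let $j\ge1$. The word of $\psi^j$ ends in $1$ (this is why $N\ge3$), so $\psi^j(G_0)$ is the $1$-child of its parent, and the $3$-child of that parent is $\psi^j(G_0)+2^{-Nj}e_2=\psi^j(e_2+G_0)$, attached at $\psi^j(e_2)$. Hence $D_j=\psi^j(D)\subset G$ is a union of cells, and $D_j^\circ=\psi^j(D^\circ)$ is open in $G$. By scaling (with $K=G_0\cup(e_2+G_0)$), $u\circ\psi^{-j}$ solves the eigenvalue equation on $D_j^\circ$ with eigenvalue $5^{Nj}\lambda'$. With $\beta=\frac{\sqrt7}4+2^{-N}$ we have $D\subset\overline B(x^*,\beta)$, so $D_j\subset\overline B(x^*,\beta2^{-Nj})$.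

**Step 6: applying Lemma 3.** Choose $\eta\in(0,\beta]$ with $B(x^*,\eta)\subset\operatorname{int}\Delta$ and $u\ge\frac12u(x^*)>0$ on $G\cap B(x^*,\eta)$. Now $B(x^*,\eta2^{-Nj})=\psi^j(B(x^*,\eta))\subset\operatorname{int}\psi^j(\Delta)$, and no other level-$Nj$ cell meets $\operatorname{int}\psi^j(\Delta)$. So $G\cap B(x^*,\eta2^{-Nj})=\psi^j(G\cap B(x^*,\eta))$. (In particular this ball contains no point of $V_{Nj}$, as announced in Section 1.4.) By Lemma 1(b), for $y$ in this set,
$$\mathbb P^y(\tau_{D_j^\circ}>s)\ge\frac{u(x^*)}{2\|u\|_\infty}e^{-5^{Nj}\lambda's}.$$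
Lemma 3 with $n_j=Nj$ and $\theta=\theta_N:=\lambda'\beta^{d_w}$ yields $C_{22}(x^*)^{d_w}\le\theta_N$, because $\sum_j(Nj)^{-\theta_N/c''^{d_w}}=\infty$ once $c''^{d_w}\ge\theta_N$.

**Step 7: the limit $N\to\infty$.** As $\beta^{d_w}\to(\frac7{16})^\rho$ and $5\cdot4^{-\rho}=1$,
$$\theta_N\to\tfrac32\sigma\cdot25L(\omega_*)\big(\tfrac7{16}\big)^\rho<\tfrac32\sigma\cdot25L(0.35)\big(\tfrac7{16}\big)^\rho=\tfrac32\sigma\cdot5L(0.35)\big(\tfrac74\big)^\rho=:\theta_\infty.\tag{9}$$
So $C_{22}(x^*)^{d_w}<\theta_\infty$ if $N$ is large.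

## 5. A lower bound for every ball at the vertex

**Proposition 2.** $\Lambda(0,a)\ge\Theta$ for all $a>0$ with some $\Theta>\theta_\infty$. Hence $C_{22}(0)\ge\Theta^\gamma$.

The second claim follows from Lemma 2 with $\Theta_n=\Theta$, every $c<\Theta^\gamma$ and $\nu$ close to $1$. With Section 4 this gives, for $N$ large, $C_{22}(x^*)^{d_w}\le\theta_N<\theta_\infty<\Theta\le C_{22}(0)^{d_w}$, which is Theorem 1.

*Proof of the first claim.* Since $\Lambda(0,2a)=\Lambda(0,a)$, let $a\in(1,2]$. A ball cuts the gasket in an awkward set, so we put it inside a domain.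

**Step 1: enclosing a ball in a domain.** Let $E$ be a domain with $0\in E^\circ$ and $\partial E\cap B(0,a)=\emptyset$. Then $U(0,a)\subset E^\circ$: the set $E^\circ$ is open and closed in $G\setminus\partial E$, while $U(0,a)\subset G\setminus\partial E$ is connected and contains $0$. So $\Lambda(0,a)\ge a^{d_w}\lambda_1(E^\circ)$, and Lemma 5(a) bounds $\lambda_1(E^\circ)$ below by a test function with $\Phi\ge0$. Below, $y=z_1$, so $\lambda=5L(y)$; boundary values are $0$; "reflection" means the isometry $\alpha e_1+\beta e_2\mapsto\beta e_1+\alpha e_2$ of $2G_0$, and a prime denotes a reflected point.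

**Step 2: the domains $E_1,E_2,E_3$.** They serve radii not far above $1$. Let $\delta=2^{-j}$ and $b=e_1+\delta e_2$. Let $E_j$ consist of $G_0$, the two level-$j$ cells $e_1+\delta G_0$ and $b+\delta G_0$, and the reflections of these two, with $\partial E_j=\{e_1+\delta e_1,\ b+\delta e_1,\ b+\delta e_2\}$ and reflections. The corners in $E_j^\circ$ are $0,e_1,e_2,b,b'$, and at each of them $E_j$ contains all cells that meet there. (For $j=1$ the points $b+\delta e_2$ and $b'+\delta e_1$ coincide; this common corner of two cells belongs to $\partial E_1$.) The norms are $|e_1+\delta e_1|=1+\delta$, $|b+\delta e_2|^2=1+2\delta+4\delta^2>(1+\delta)^2$ and $|b+\delta e_1|>1+\delta$. So $E_j$ may be used for $a\le1+2^{-j}$.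

Let $0<y<1$; then $4-z_0=(1-y)(4-y)>0$. Take
$$u(e_1)=u(e_2)=1,\qquad u(0)=\frac4{4-z_0},\qquad u(b)=u(b')=\frac1{4-z_j}.$$
Then $\Phi(0)=\kappa_0[(2-\frac{z_0}2)u(0)-2]=0$ and $\Phi(b)=\kappa_j[(4-z_j)u(b)-1]=0$, likewise at $b'$, and
$$\Phi(e_1)=\Phi(e_2)=\kappa_0\Big[1-\frac{z_0}2-\frac4{4-z_0}\Big]+\kappa_j\Big[2-\frac{z_j}2-\frac1{4-z_j}\Big].$$
Since
$$g(y)\Big[\frac4{4-z_0}-1+\frac{z_0}2\Big]=g(y)z_0\Big[\frac1{4-z_0}+\frac12\Big]=\frac{y(6-y)}{2-y}\Big[\frac1{(1-y)(4-y)}+\frac12\Big]=:\Psi(y)$$
and $\kappa_0/\kappa_j=g(y)\prod_{i=2}^jg(z_i)$, the condition $\Phi(e_1)\ge0$ is equivalent to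
$$2-\frac{z_j}2-\frac1{4-z_j}\ \ge\ \Psi(y)\prod_{i=2}^jg(z_i).\tag{10}$$
If (10) holds, then $\lambda_1(E_j^\circ)\ge\frac32\sigma\cdot5L(y)$ by Lemma 5(a).

* $j=3$: let $z_2=0.14$, $y=R(0.14)=0.6804$. Then $\Psi(y)=3.956\ldots<3.96$ and $g(0.14)=0.6482\ldots<0.6483$. As $R(0.029)=0.14415\ldots>0.14$, $z_3<0.029$, so $g(z_3)<g(0.029)<0.6095$. The right side of (10) is $<3.96\cdot0.6483\cdot0.6095<1.57$; the left side is $>2-0.0145-\frac1{3.971}>1.73$.
* $j=2$: let $z_2=0.11$, $y=R(0.11)=0.5379$. Then $\Psi(y)=2.260\ldots<2.27$ and $g(0.11)=0.6373\ldots<0.638$. The right side is $<1.45$; the left side is $1.945-\frac1{3.89}>1.68$.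
* $j=1$: let $y=0.42$. The right side is $\Psi(y)=1.456\ldots<1.46$; the left side is $1.79-\frac1{3.58}>1.51$.

So (10) holds in the three cases.

**Step 3: the domain $E_4$.** It serves $a\le\sqrt3$. Let $E_4=2G_0$, consisting of $G_0$, the three level-$1$ cells of $e_1+G_0$ and their reflections, with
$$\partial E_4=\big\{2e_1,\,2e_2,\,e_1+e_2,\,\tfrac32e_1+\tfrac12e_2,\,\tfrac12e_1+\tfrac32e_2\big\},$$
of norms $2,2,\sqrt3,\frac{\sqrt{13}}2,\frac{\sqrt{13}}2$. Take $u(0),u(e_1),u(e_2)$ as in Step 2 and $u=\frac1{3-y}$ at $q_1=e_1+\frac{e_1}2$, $q_2=e_1+\frac{e_2}2$ and their reflections. Then $\Phi(0)=0$, $\Phi(q_i)=\kappa_1[(4-y)u(q_i)-1-u(q_{3-i})]=0$, and, as $\kappa_0/\kappa_1=g(y)$,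
$$\Phi(e_1)\ge0\iff2-\frac y2-\frac2{3-y}\ge\Psi(y).$$
At $y=0.3$ this reads $1.109\ldots\ge0.891\ldots$. So $\lambda_1(E_4^\circ)\ge\frac32\sigma\cdot5L(0.3)$.

**Step 4: the domain $E_5$.** It serves $a\le2$. Let $E_5$ be the domain of Example 1, with $\partial E_5=\{2e_1,2e_2\}$. There $\lambda_1(E_5^\circ)\ge\frac32\sigma\cdot5L(\varphi(1))$, and $\varphi(1)>0.2087$.

**Step 5: numerical facts.** As $4^8=65536<5^7=78125$ and $4^7=16384>5^6=15625$, we have $\frac87<\rho<\frac76$. As $R(0.0711)=0.35044\ldots>0.35$, $\varphi(0.35)<0.0711$. For $0<z\le0.49=R(0.1)$ we have $\varphi(z)\le0.1$ and so $\varphi(z)=z/(5-\varphi(z))\le z/4.9$. Hence $\sum_{j\ge1}\varphi^j(0.35)\le0.0711\cdot\frac{4.9}{3.9}<0.0894$, and, by $\prod(1-x_j)\ge1-\sum x_j$, $L(0.35)\le0.35/(1-0.0894/5)<0.36$.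

**Step 6: comparison with $\theta_\infty$.** For $a\in(a_1,a_2]$ and the domain $E$ used there, $\Lambda(0,a)\ge a_1^{2\rho}\cdot\frac32\sigma\cdot5L(y)$, which exceeds $\theta_\infty$ if and only if $L(y)/L(0.35)>(7/(4a_1^2))^\rho$. This is what the table asks for.

| radii | domain | $y$ | needed |
|---|---|---|---|
| $1<a\le\frac98$ | $E_3$ | $0.6804$ | $L(0.6804)/L(0.35)>(\frac74)^\rho$ |
| $\frac98<a\le\frac54$ | $E_2$ | $0.5379$ | $L(0.5379)/L(0.35)>(\frac{112}{81})^\rho$ |
| $\frac54<a\le\frac32$ | $E_1$ | $0.42$ | $L(0.42)/L(0.35)>(\frac{28}{25})^\rho$ |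
| $\frac32<a\le\sqrt3$ | $E_4$ | $0.3$ | $L(0.3)/L(0.35)>(\frac79)^\rho$ |
| $\sqrt3<a\le2$ | $E_5$ | $\varphi(1)$ | $(\frac{12}7)^\rho>L(0.35)/L(\varphi(1))$ |

Since $L(z)/z$ is increasing, $L(y)/L(0.35)\ge y/0.35$ for $y\ge0.35$.

* Row 1: the left side is $\ge1.944$, and $1.944^6>53.9>50.3>(\frac74)^7$, so $1.944>(\frac74)^{7/6}>(\frac74)^\rho$.
* Row 2: the left side is $>1.53$, and $1.53^6>12.8>9.7>(\frac{112}{81})^7$.
* Row 3: the left side is $\ge1.2$, and $1.2^6>2.98>2.3>1.12^7$.
* Row 4: the left side is $\ge\frac{0.3}{0.36}>\frac79>(\frac79)^\rho$, as $L(0.3)\ge0.3$ and $\rho>1$.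
* Row 5: $(\frac{12}7)^8>74>62>1.8^7$, so $(\frac{12}7)^\rho>1.8$, while the right side is $<\frac{0.36}{0.2087}<1.73$.

Let $\Theta$ be the minimum of the five numbers $a_1^{2\rho}\cdot\frac32\sigma\cdot5L(y)$. $\square$

This completes the proof of Theorem 1.

**Remark (why the quarter cell was added).** The single-cell cage has the rate $\frac32\sigma\cdot5L(\varphi(2))(\frac74)^\rho$. As $R(0.438)<2$, $L(\varphi(2))\ge\varphi(2)>0.438$; as $(\frac74)^8>87.9>86.2>1.89^7$, $(\frac74)^\rho>1.89$. So the rate exceeds $\frac32\sigma\cdot5\cdot0.82$. In row 1, for $a$ near $1$, we have proved only $\Lambda(0,a)\ge\frac32\sigma\cdot5L(0.6804)$, and $\varphi(0.6804)=0.14$ gives $L(0.6804)\le0.6804/(1-\frac15\cdot0.14\cdot\frac{4.9}{3.9})<0.71$. So this upper bound and this lower bound do not separate the two constants. This says nothing about the true order of the two rates.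

## 6. The almost sure value, and the size of the gap

*Proof of Theorem 2(b).* **Step 1: $C_{22}\ge c_*$ everywhere.** If $x\ne0$, then $\Lambda(x,a)\ge\Lambda_*$ for $a<|x|$, and Lemma 2 with $\Theta_n=\Lambda_*$ gives $C_{22}(x)\ge c_*$. By Proposition 1, $C_{22}(0)=C_{22}(e_1)\ge c_*$.

**Step 2: a nearly optimal ball inside one cell.** Let $\epsilon\in(0,1)$. By the definition of $\Lambda_*$ and by $\Lambda(\frac y2,\frac a2)=\Lambda(y,a)$ there are $y_0,a_0$ with
$$\Lambda(y_0,a_0)<\Lambda_*+\epsilon,\qquad a_0<|y_0|,\qquad G\cap B(y_0,a_0)\subset\tfrac12G_0 .$$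
Then $U=U(y_0,a_0)\subset G_0$ avoids the corners of $G_0$: it avoids $0$ as $a_0<|y_0|$, and $e_1,e_2\notin\frac12G_0$. For a level-$n$ cell $Q$ the set $Q$ minus its corners is open in $G$. So $\psi_Q(U)$ is open in $G$ and has first eigenvalue $5^n\lambda_1(U)$, with the transported eigenfunction. Let $h$ be a first eigenfunction of $U$; it is positive by Lemma 1(b).

**Step 3: a word that brings $x$ near $y_0$.** Since $\operatorname{int}\Delta$ is dense in $G_0$, pick $y\in U\cap\operatorname{int}\Delta$ with $|y-y_0|<\epsilon a_0$. Pick $\eta\in(0,a_0]$, $q>0$ and $l\ge1$ with $2^{-l}<\epsilon a_0$, $B(y,\eta+2^{-l})\subset\operatorname{int}\Delta$, $G\cap B(y,\eta+2^{-l})\subset U$ and $h\ge q$ on this set. Let $w$ be a word of length $l$ with $y\in f_w(G_0)$. Under $\mu$ on a level-$0$ cell the address letters are i.i.d. uniform on $\{1,2,3\}$. By the law of large numbers for disjoint blocks of length $l$, for a.e. $x$ the word $w$ occurs after prefixes of lengths $n_1<n_2<\cdots$ with $n_i\le C(x)\,i$.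

**Step 4: applying Lemma 3.** Fix such $x$ and let $Q$ be the level-$n_i$ cell of the prefix of length $n_i$. The points $\psi_Q^{-1}(x)$ and $y$ both lie in $f_w(G_0)$, so $|\psi_Q^{-1}(x)-y|\le2^{-l}$. Hence $B(x,\eta2^{-n_i})\subset\psi_Q(B(y,\eta+2^{-l}))$ lies in the interior of the hull of $Q$, so $G\cap B(x,\eta2^{-n_i})\subset\psi_Q(G\cap B(y,\eta+2^{-l}))$. Also $\psi_Q(U)\subset B(x,\beta2^{-n_i})$ with $\beta=(1+2\epsilon)a_0$. Lemma 1(b) gives the hypothesis of Lemma 3 with $\theta=\beta^{d_w}\lambda_1(U)$. As $n_i\le C(x)i$, the sum in Lemma 3 diverges when $c''^{d_w}\ge\theta$. So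
$$C_{22}(x)^{d_w}\le\beta^{d_w}\lambda_1(U)=(1+2\epsilon)^{d_w}\Lambda(y_0,a_0)\le(1+2\epsilon)^{d_w}(\Lambda_*+\epsilon)$$
for a.e. $x$. Let $\epsilon\downarrow0$ along a sequence. $\square$

*Proof of Theorem 2(c).* For every $N\ge3$, with $x^*$ depending on $N$, (b) and Section 4 give $\Lambda_*\le C_{22}(x^*)^{d_w}\le\theta_N$. So $\Lambda_*\le\lim\theta_N<\theta_\infty$, while $\Lambda_0\ge\Theta$ by Proposition 2. The number $\Theta/\theta_\infty$ is the smallest of the quotients (left side)/(right side) in the five rows of the table, and these all exceed $1.01$: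

* Row 1: $(1.944/1.01)^6>50.8>50.3>(\frac74)^7$.
* Row 2: $1.53/1.01>1.51$ and $1.51^6>11.8>9.7$.
* Row 3: $1.2/1.01>1.18$ and $1.18^6>2.6>2.3$.
* Row 4: $\frac{0.3}{0.36}\cdot\frac97>1.07$.
* Row 5: $1.8/1.73>1.04$.

So $\Lambda_0/\Lambda_*\ge\Theta/\theta_\infty>1.01$. $\square$

## 7. Every value between $c_*$ and $c_0$

*Proof of Theorem 2(d).* The endpoints are attained by (a) and (b). Let $\theta\in(\Lambda_*,\Lambda_0)$; we construct $x$ with $C_{22}(x)^{d_w}=\theta$. The plan is a point that looks like a vertex at most scales, where the rate is at least about $\Lambda_0$, and meets a good cage with rate about $\Lambda_W<\theta$ only near the sparse scales $n_i\approx i^\alpha$. Since $\sum_in_i^{-\Lambda_W/c^{d_w}}$ has its threshold at $c^{d_w}=\alpha\Lambda_W$, the exponent $\alpha$ tunes the constant.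

### 7.1 Eigenvalues at a vertex

Let $q\in V_n\setminus\{0\}$ and $a\le2^{-n-1}$, and use $\iota,\iota',\pi,S,S'$ from Section 1.3. We claim
$$\Lambda(q,a)=\Lambda(0,a)\qquad(q\in V_n\setminus\{0\},\ a\le2^{-n-1}),\tag{11}$$
and that for a first eigenfunction $h$ of $U(0,a)$ the *doubled* function $h\circ\pi$, extended by $0$, is a first eigenfunction of $U(q,a)$.

First, $U(q,a)=\iota(U(0,a))\cup\iota'(U(0,a))$. The right side is connected (both parts contain $q$) and lies in $G\cap B(q,a)$. Conversely, the map $S\cup S'\to S$ that is the identity on $S$ and collapses $S'$ to $q$ is continuous; it maps $U(q,a)$ to a connected subset of $S\cap B(q,a)$ containing $q$, whose image under $\iota^{-1}$ lies in $U(0,a)$. So $U(q,a)\cap S\subset\iota(U(0,a))$, and similarly for $S'$.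

If $f\in\mathcal F_{U(q,a)}$, then $f\circ\iota,f\circ\iota'\in\mathcal F_{U(0,a)}$, and energies and squared norms add (Section 1.3, Step 2). So $\lambda_1(U(q,a))\ge\lambda_1(U(0,a))$. The function $h\circ\pi\in\mathcal F_{U(q,a)}$ attains the value $\lambda_1(U(0,a))$. This proves both claims.

### 7.2 The doubled gasket

Let $\hat G=G\cup G^-$, where $G^-$ is the reflection of $G$ in $\{x_1=0\}$. The reflection of $G_0$ is $G_0-e_1$, so the cells of $G^-$ are again translates of $2^{-n}G_0$. Define cells, $\mathcal E$ (times $\sigma$), $\hat\lambda_1$, $\hat U(y,a)$ and $\hat\Lambda(y,a)=a^{d_w}\hat\lambda_1(\hat U(y,a))$ on $\hat G$ as on $G$. The map $\chi_k(z)=2^{-k}z+\frac{e_1}2$ carries $\hat G\cap B(0,2^{k-2})$ onto $G\cap B(\frac{e_1}2,\frac14)$, cells to cells: it maps $2^{k-1}G_0$ and $2^{k-1}(G_0-e_1)$ onto the two level-$1$ cells at $\frac{e_1}2$, and all other level-$1$ cells have distance $\ge\frac{\sqrt3}4>\frac14$ from $\frac{e_1}2$. So for open $U\subset\hat G\cap B(0,2^{k-2})$ we have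 $\hat\lambda_1(U)=5^{-k}\lambda_1(\chi_k(U))$. Existence of first eigenfunctions, their positivity on connected sets, scaling, and the bound of Lemma 1(c) carry over to $\hat G$.

For a word $W=w_1\dots w_l$ with $w_l=2$ put $y_W=f_W(0)$ and $\Lambda_W=\inf_{a>0}\hat\Lambda(y_W,a)>0$.

**Claim 1.** Some such $W$ has $\Lambda_W<\theta$.

*Proof.* Take $y_0,a_0$ as in Section 6, Step 2, with $\Lambda(y_0,a_0)<\theta$. The points $f_W(0)$ with $w_l=2$ are dense in $G_0$. Choose one, $y_W\in U(y_0,a_0)$, with $|y_W-y_0|<\epsilon a_0$. The set $U(y_0,a_0)$ is open in $\hat G$, because it is open in $G$ and avoids $0$. It is connected, contains $y_W$ and lies in $B(y_W,(1+\epsilon)a_0)$. So it is contained in $\hat U(y_W,(1+\epsilon)a_0)$, and $\hat\Lambda(y_W,(1+\epsilon)a_0)\le(1+\epsilon)^{d_w}\Lambda(y_0,a_0)<\theta$ for small $\epsilon$. $\square$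

### 7.3 The point

Fix $W$ of length $l$, with $w_l=2$, and $\alpha>1$. Let $x\in G_0$ have the address
$$1^{M_0}\,W\,1^{M_1}\,W\,1^{M_2}\,W\cdots,$$
where the $i$-th $W$ ($i\ge1$) begins after a prefix of length $n_i=\lceil(i+i_0)^\alpha\rceil$, with $i_0$ so large that all $M_i=n_{i+1}-n_i-l\ge1$; here $M_0=n_1$. Since $\alpha>1$, $M_i\to\infty$. Let $Q_i$ be the level-$n_i$ cell of that prefix, and
$$\psi_i=\psi_{Q_i},\qquad\hat x_i=\psi_i^{-1}(x),\qquad q_i=\psi_i(y_W)\in V_{n_i+l}\setminus\{0\}.$$
($q_i\ne0$, as it is the midpoint of the bottom edge of a cell, because $w_l=2$.)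

*The point $x$ is close to $q_i$.* The cell $Q_{i+1}=\psi_if_Wf_1^{M_i}(G_0)$ contains $x$ and $q_i=\psi_if_W(0)$, is connected and has diameter $2^{-n_{i+1}}$. So $|x-q_i|\le2^{-n_{i+1}}$, and correspondingly $|\hat x_i-y_W|\le\delta_i:=2^{-l-M_i}$.

*Around $Q_i$ the gasket looks like $\hat G$.* Let $i\ge2$. Then $\psi_i=\psi_{i-1}f_Wf_1^{M_{i-1}}$, so $\psi_i(0)=q_{i-1}$. Since $w_l=2$, the two level-$(n_{i-1}+l)$ cells at $q_{i-1}$ are the $2$-child and the $1$-child of one parent. The map $\psi_i^{-1}$ carries them to $2^{M_{i-1}}G_0$ and to its reflection in $\{x_1=0\}$, and it carries all other cells of that level to distance $\ge\frac{\sqrt3}22^{M_{i-1}}$ from $0$. Hence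
$$\psi_i^{-1}(G)\cap B(0,2^{M_{i-1}-1})=\hat G\cap B(0,2^{M_{i-1}-1}).\tag{12}$$

**Claim 2.** $C_{22}(x)^{d_w}=\min(\Lambda_0,\alpha\Lambda_W)$.

For an integer $J\ge l+2$ call a level $n$ *far* if $n_i+J<n<n_{i+1}-J$ for some $i$, and *near* if $|n-n_i|\le J$ for some $i$. Every large $n$ is far or near.

**Step 1: lower bound.** Here every scale must be controlled. Let $\epsilon\in(0,1)$ and take $J\ge l+2$ with $(1+2^{1-J})^{-d_w}\ge1-\epsilon$. Let $a\in(2^{-n-1},2^{-n}]$.

*Far levels.* We have $|x-q_i|\le2^{-n_{i+1}}\le2^{-J-n}\le2^{1-J}a$, and $2^{-n_{i+1}}<a$, so $Q_{i+1}\subset B(x,a)$ and $q_i\in U(x,a)$. Hence $U(x,a)\subset U(q_i,a')$ with $a'=(1+2^{1-J})a\le2^{1-n}\le2^{-(n_i+l)-1}$, the last since $n\ge n_i+l+3$. By (11),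
$$\Lambda(x,a)\ge(a/a')^{d_w}\Lambda(q_i,a')=(a/a')^{d_w}\Lambda(0,a')\ge(1-\epsilon)\Lambda_0 .$$

*Near levels.* Put $\hat a=2^{n_i}a\in[2^{-J-1},2^J]$. For $i$ large, (12) applies to the balls involved, so $\psi_i$ carries $\hat U(\hat x_i,\hat a)$ onto $U(x,a)$ and $\Lambda(x,a)=\hat\Lambda(\hat x_i,\hat a)$. Also $\delta_i<\hat a$, and the connected set $f_Wf_1^{M_i}(G_0)$, of diameter $\delta_i$, contains $\hat x_i$ and $y_W$; so $y_W\in\hat U(\hat x_i,\hat a)\subset\hat U(y_W,\hat a+\delta_i)$. Therefore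
$$\Lambda(x,a)=\hat\Lambda(\hat x_i,\hat a)\ge\Big(\frac{\hat a}{\hat a+\delta_i}\Big)^{d_w}\Lambda_W\ge(1-\epsilon)\Lambda_W\qquad(i\text{ large}).$$

*Summation.* For $\nu<1$ the sum in Lemma 2 is at most a constant plus
$$\sum_nn^{-\nu(1-\epsilon)\Lambda_0/c^{d_w}}+(2J+1)\sum_{i\text{ large}}(n_i-J)^{-\nu(1-\epsilon)\Lambda_W/c^{d_w}} .$$
As $n_i\sim i^\alpha$, it is finite if $c^{d_w}<\nu(1-\epsilon)\min(\Lambda_0,\alpha\Lambda_W)$. Let $\nu\to1$ and $\epsilon\to0$.

**Step 2: upper bound $\alpha\Lambda_W$.** Here we use only the levels $n_i$. Let $\epsilon\in(0,1)$ and choose $\hat a$ with $\hat\Lambda(y_W,\hat a)\le\Lambda_W+\epsilon$. Let $U=\hat U(y_W,\hat a)$, let $h>0$ be a first eigenfunction, and let $\eta\in(0,\hat a]$ be such that $\hat G\cap B(y_W,2\eta)\subset U$ and $\inf h>0$ on this set. Let $i$ be so large that $\delta_i<\min(\eta,\epsilon\hat a)$ and (12) applies. Then $\psi_i(U)$ is open in $G$, is contained in $B(x,(1+\epsilon)\hat a2^{-n_i})$, has $h\circ\psi_i^{-1}$ as eigenfunction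 with eigenvalue $5^{n_i}\hat\lambda_1(U)$, and $G\cap B(x,\eta2^{-n_i})\subset\psi_i(\hat G\cap B(y_W,2\eta))$. By Lemma 1(b) the hypothesis of Lemma 3 holds with $\beta=(1+\epsilon)\hat a$ and $\theta'=(1+\epsilon)^{d_w}(\Lambda_W+\epsilon)\ge\beta^{d_w}\hat\lambda_1(U)$. Since $n_i\sim i^\alpha$, $\sum_in_i^{-\theta'/c''^{d_w}}=\infty$ when $c''^{d_w}\ge\alpha\theta'$. So $C_{22}(x)^{d_w}\le\alpha\theta'$. Let $\epsilon\to0$.

**Step 3: upper bound $\Lambda_0$.** Here we use the far levels. Let $\epsilon\in(0,1)$ and choose $a_0<\frac12$ with $\Lambda(0,a_0)\le\Lambda_0+\epsilon$. Let $h>0$ be a first eigenfunction of $U(0,a_0)$, and $0<\eta\le a_0$, $q>0$ with $G\cap B(0,2\eta)\subset U(0,a_0)$ and $h\ge q$ on this set. Take $J\ge l+2$ with $2^{-J}<\min(\eta,\epsilon a_0)$. For far $n$ we have $|x-q_i|\le2^{-J-n}$, and $2^{-n}a_0\le2^{-(n_i+l)-1}$, so Section 7.1 applies at $q_i\in V_{n_i+l}$. The set $U(q_i,2^{-n}a_0)\subset B(x,(1+\epsilon)a_02^{-n})$ has the doubled function of $h(2^n\,\cdot)$ as eigenfunction,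 with eigenvalue $5^n\lambda_1(U(0,a_0))$. It is at least $q$ on $G\cap B(q_i,2\eta2^{-n})\supset G\cap B(x,\eta2^{-n})$. So the hypothesis of Lemma 3 holds along all far levels with $\beta=(1+\epsilon)a_0$ and $\theta'=(1+\epsilon)^{d_w}(\Lambda_0+\epsilon)$. All large levels that are not far are near, and $\sum_{n\text{ near}}n^{-1}<\infty$ because $n_i\sim i^\alpha$ with $\alpha>1$. Hence for $c''^{d_w}\ge\theta'$
$$\sum_{n\text{ far}}n^{-\theta'/c''^{d_w}}\ge\sum_{n\text{ far}}n^{-1}=\infty .$$
So $C_{22}(x)^{d_w}\le\theta'$. Let $\epsilon\to0$. This proves Claim 2.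

**Step 4: tuning the exponent.** Take $W$ from Claim 1 and $\alpha=\theta/\Lambda_W>1$. Then $C_{22}(x)^{d_w}=\min(\Lambda_0,\theta)=\theta$. As $\theta\in(\Lambda_*,\Lambda_0)$ was arbitrary, (d) follows, and Theorem 2 is proved. $\square$
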